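\title{Compact spaces with many little Lipschitz functions whose free spaces fail the approximation property}

\begin{abstract}
Godefroy asked whether the Lipschitz-free space $\mathcal F(K)$ over a compact metric space $K$ has the approximation property, or the metric approximation property, whenever the little Lipschitz space $\mathrm{lip}_0(K)$ separates points uniformly. The answer is no. We give two proofs. The first is a transfer principle: if $\mathcal F(K,d)$ fails the approximation property, then so does $\mathcal F(K,\omega\circ d)$ for a suitable concave $\omega$ with $\omega(t)/t\to\infty$ arbitrarily slowly as $t\to0^+$, and after this change of metric the little Lipschitz functions separate points uniformly. The second is a direct construction of one compact convex set $K\subset c_0$ such that every snowflake $(K,\|\cdot\|^\alpha)$, $0<\alpha<1$, is a counterexample. In both cases $\mathrm{lip}_0$ fails the approximation property as well.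
\end{abstract}

\section{Introduction}

\subsection{The question}

All Banach spaces are real. Let $(K,d)$ be a compact metric space with a base point $0\in K$. For $f:K\to\mathbb R$ let
\[
\|f\|_d=\sup\Big\{\frac{|f(x)-f(y)|}{d(x,y)}:\ x\ne y\in K\Big\}.
\]
The functions $f$ with $f(0)=0$ and $\|f\|_d<\infty$ form a Banach space $\mathrm{Lip}_0(K)$ under this norm. For $x\in K$ let $\delta(x)\in\mathrm{Lip}_0(K)^*$ be the evaluation $f\mapsto f(x)$. The \emph{Lipschitz-free space} $\mathcal F(K)$ is the closed linear span of $\delta(K)$ in $\mathrm{Lip}_0(K)^*$. We use two standard facts: $\mathcal F(K)^*=\mathrm{Lip}_0(K)$ isometrically, with $\langle f,\delta(x)\rangle=f(x)$, and $\|\delta(x)-\delta(y)\|=d(x,y)$. Thus $\mathcal F(K)$ contains an isometric copy of $K$, and Lipschitz functions on this copy become linear functionals.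

The \emph{little Lipschitz space} $\mathrm{lip}_0(K)$ consists of the $f\in\mathrm{Lip}_0(K)$ that are flat at small scales:
\[
\lim_{\varepsilon\to0}\ \sup\Big\{\frac{|f(x)-f(y)|}{d(x,y)}:\ 0<d(x,y)<\varepsilon\Big\}=0 .
\]
It is a closed subspace of $\mathrm{Lip}_0(K)$, because the supremum above changes by at most $\|f-g\|_d$ when $f$ is replaced by $g$. We say that $\mathrm{lip}_0(K)$ \emph{separates points uniformly} (SPU) if there is a constant $c\ge1$ such that for all $x,y\in K$ some $f\in\mathrm{lip}_0(K)$ satisfies $\|f\|_d\le c$ and $|f(x)-f(y)|=d(x,y)$. The function $d(\cdot,y)-d(0,y)$ does this in $\mathrm{Lip}_0(K)$ with $c=1$; the SPU condition says that flat functions already recover the metric up to the factor $c$.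

A Banach space $Y$ has the \emph{approximation property} (AP) if for every compact $C\subset Y$ and every $\varepsilon>0$ there is a bounded finite-rank operator $T:Y\to Y$ with $\|Ty-y\|<\varepsilon$ for all $y\in C$. It has the \emph{metric approximation property} (MAP) if $T$ can always be chosen with $\|T\|\le1$. The following question of Godefroy is recorded in \cite{Talk}.

\begin{quote}
\textbf{Question.} Let $K$ be a compact metric space such that $\mathrm{lip}_0(K)$ separates points uniformly. Must $\mathcal F(K)$ have the AP? Must it have the MAP?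
\end{quote}

The two halves are equivalent. Under the SPU hypothesis $\mathcal F(K)=\mathrm{lip}_0(K)^*$ \cite{Weaver}, so $\mathcal F(K)$ is a separable dual space, and for such a space the AP implies the MAP by a theorem of Grothendieck \cite[Theorem 1.e.15]{LT}. We do not use this below.

Compactness alone is not enough: Godefroy and Ozawa \cite{GO} proved that there is a compact $K$ such that $\mathcal F(K)$ fails the AP. The simplest cases of the question suggest that the SPU condition might repair this. If $K$ is finite, then $\mathrm{lip}_0(K)=\mathrm{Lip}_0(K)$ and $\mathcal F(K)$ is finite-dimensional. On a convex set with the norm distance every flat function is constant (Example \ref{ex:convex}), so the hypothesis excludes such sets. For the snowflaked interval $([0,1],|\cdot|^\alpha)$, $0<\alpha<1$, the hypothesis holds (Lemma \ref{lem:steep}), and piecewise linear interpolation gives the MAP (Example \ref{ex:interval}). One is led to the following guess: flat functions see $K$ only at coarse scales, at a coarse scale a compact space looks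 like a finite set, so $\mathcal F(K)$ should be approximable by free spaces over finite nets. The guess is wrong, and the reason is that the SPU condition is cheap: it can be obtained on any compact space by a change of metric so mild that the failure of the AP survives it.

\subsection{Results}

The changes of metric are $d\mapsto\omega\circ d$ with $\omega$ concave. For the functions $\omega$ in the two theorems below, $\omega\circ d$ is a metric that induces the same topology as $d$ (Lemma \ref{lem:gauge}).

\begin{theorem}[Transfer]\label{thm:transfer}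
Let $(K,d)$ be a compact metric space such that $\mathcal F(K,d)$ fails the AP. Let $\rho:(0,\infty)\to[1,\infty)$ satisfy $\rho(t)\to\infty$ as $t\to0^+$, and let $0<\theta\le1$. Then there is a concave, increasing, continuous $\omega:[0,\infty)\to[0,\infty)$ with $\omega(0)=0$, $\omega(t)/t\to\infty$ as $t\to0^+$, and
\begin{equation}\label{eq:envelope}
t\le\omega(t)\le t\,\max\{1+\theta,\rho(t)\}\qquad(t>0),
\end{equation}
such that $\mathrm{lip}_0(K,\omega\circ d)$ is SPU with $c=1$, while $\mathcal F(K,\omega\circ d)$ and $\mathrm{lip}_0(K,\omega\circ d)$ both fail the AP.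
\end{theorem}

By \eqref{eq:envelope}, the ratio $\omega(t)/t$ may tend to infinity as slowly as desired, and distances $t$ with $\rho(t)\le1+\theta$ are stretched by a factor at most $1+\theta$. The function $\omega$ depends on $K$ and is not explicit. The second theorem gives one space that works for a large explicit class of $\omega$, and its proof does not use \cite{GO}.

\begin{theorem}\label{thm:convex}
There is a compact convex set $K\subset c_0$ with $0\in K$ and the following property. Let $\omega:[0,\infty)\to[0,\infty)$ be concave and nondecreasing with $\omega(0)=0$, $\omega>0$ on $(0,\infty)$, and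
\begin{equation}\label{eq:star}
\sum_{k}k^{5/2}\,\omega(2^{-k/2})<\infty .
\end{equation}
Then $\mathcal F(K,\omega(\|\cdot\|))$ fails the AP. If moreover $\omega(t)/t\to\infty$ as $t\to0^+$, then $\mathrm{lip}_0(K,\omega(\|\cdot\|))$ is SPU with $c=1$ and it also fails the AP. In particular this holds for $\omega(t)=t^\alpha$ for every $\alpha\in(0,1)$.
\end{theorem}

Here $\omega(\|\cdot\|)$ denotes the metric $\omega(\|x-y\|)$.

\begin{corollary}\label{cor:answer}
There is a compact metric space $K$ such that $\mathrm{lip}_0(K)$ is SPU with $c=1$, while $\mathcal F(K)$ and $\mathrm{lip}_0(K)$ fail the AP. Hence the SPU condition implies neither the AP nor the MAP for $\mathcal F(K)$.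
\end{corollary}

\begin{proof}
Apply Theorem \ref{thm:convex} with $\omega(t)=t^{1/2}$. Alternatively, apply Theorem \ref{thm:transfer} to the space of Godefroy and Ozawa \cite{GO}, or to the space given by Theorem \ref{thm:convex} with $\omega(t)=t$. The MAP implies the AP, so it fails too.
\end{proof}

\begin{remark}
Theorem \ref{thm:transfer} does not change the topology of $K$. H\'ajek, Lancien and Perneck\'a \cite{HLP} gave a compact space homeomorphic to the Cantor set whose free space fails the AP. Theorem \ref{thm:transfer} turns it into a counterexample to the question that is homeomorphic to the Cantor set.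
\end{remark}

Both proofs use Grothendieck's criterion (Section \ref{sec:trace}): a space fails the AP exactly when some absolutely summable series of rank-one operators has sum zero and total trace one. For Theorem \ref{thm:transfer} (Section \ref{sec:transfer}) we write such a series in terms of pairs of points of $K$; a convergent series leaves room for slowly growing weights, and the weights determine $\omega$. For Theorem \ref{thm:convex} we build such a series in a subspace $X$ of $c_0$ by a real variant of Davie's construction (Section \ref{sec:blocks}) and lift it to the free space by differentiating truncated Gaussian measures (Sections \ref{sec:lift} and \ref{sec:end}).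

\section{Gauges}\label{sec:gauges}

\begin{definition}
A \emph{gauge} is a concave nondecreasing function $\omega:[0,\infty)\to[0,\infty)$ with $\omega(0)=\omega(0^+)=0$ and $\omega>0$ on $(0,\infty)$. It is \emph{steep} if $\omega(t)/t\to\infty$ as $t\to0^+$. We write $K_\omega=(K,\omega\circ d)$, and $\|\cdot\|_\omega$ for the norms of $\mathrm{Lip}_0(K_\omega)$ and of $\mathcal F(K_\omega)$.
\end{definition}

\begin{lemma}\label{lem:gauge}
Let $\omega$ be a gauge and let $(K,d)$ be a metric space.
\begin{enumerate}
\item[(a)] The function $\omega(t)/t$ is nonincreasing on $(0,\infty)$, and $\omega$ is subadditive.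
\item[(b)] $\omega\circ d$ is a metric with the same topology as $d$.
\item[(c)] If $0<D=\operatorname{diam}K<\infty$, then $\|f\|_\omega\le\frac{D}{\omega(D)}\|f\|_d$ for all $f\in\mathrm{Lip}_0(K,d)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $0<s<t$, concavity gives $\omega(s)\ge\frac st\omega(t)+(1-\frac st)\omega(0)=\frac st\omega(t)$. Hence, for $s,t>0$, $\omega(s+t)=s\frac{\omega(s+t)}{s+t}+t\frac{\omega(s+t)}{s+t}\le\omega(s)+\omega(t)$.
(b) The triangle inequality follows from monotonicity and subadditivity. If $d(x_n,x)\to0$, then $\omega(d(x_n,x))\to\omega(0^+)=0$; if $d(x_n,x)\ge\varepsilon$, then $\omega(d(x_n,x))\ge\omega(\varepsilon)>0$.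
(c) By (a), $t\le\frac{D}{\omega(D)}\omega(t)$ for $0<t\le D$.
\end{proof}

By (a), a gauge is either steep or satisfies $\omega(t)\le Ct$ for some $C$. A steep gauge makes every $d$-Lipschitz function flat, and there are enough of these to separate points.

\begin{lemma}\label{lem:steep}
Let $(K,d)$ be compact and let $\omega$ be a steep gauge. Then $\mathrm{Lip}_0(K,d)\subset\mathrm{lip}_0(K_\omega)$, and $\mathrm{lip}_0(K_\omega)$ is SPU with $c=1$.
\end{lemma}

\begin{proof}
Let $f\in\mathrm{Lip}_0(K,d)$; it lies in $\mathrm{Lip}_0(K_\omega)$ by Lemma \ref{lem:gauge}(c). Given $\varepsilon>0$, choose $t_0>0$ with $t\le\varepsilon\,\omega(t)$ for $t\le t_0$. If $0<\omega(d(z,z'))<\omega(t_0)$, then $d(z,z')<t_0$ and $|f(z)-f(z')|\le\varepsilon\|f\|_d\,\omega(d(z,z'))$. So $f\in\mathrm{lip}_0(K_\omega)$.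

Let $x\ne y$ and $a=d(x,y)$. A multiple of $d(\cdot,y)$ with slope $\omega(a)/a$ has the right increment from $y$ to $x$, but it may grow faster than $\omega$ at distances larger than $a$, so we truncate it:
\[
f(z)=\frac{\omega(a)}a\big(\min\{d(z,y),a\}-\min\{d(0,y),a\}\big).
\]
Then $f\in\mathrm{Lip}_0(K,d)\subset\mathrm{lip}_0(K_\omega)$ and $f(x)-f(y)=\omega(a)$. For $z\ne z'$ put $t=\min\{d(z,z'),a\}$. Since $t\le a$, Lemma \ref{lem:gauge}(a) gives $|f(z)-f(z')|\le\frac{\omega(a)}a\,t\le\omega(t)\le\omega(d(z,z'))$, that is, $\|f\|_\omega\le1$.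
\end{proof}

\begin{example}[Steepness is needed on convex sets]\label{ex:convex}
Let $K$ be a compact convex set with more than one point in a normed space, let $\omega$ be a gauge with $\omega(t)\le Ct$, and let $f\in\mathrm{lip}_0(K_\omega)$. Cut the segment from $x$ to $y$ into $n$ equal pieces. The increment of $f$ on each piece is at most $\varepsilon_n\,\omega(\|x-y\|/n)$ with $\varepsilon_n\to0$, so $|f(x)-f(y)|\le C\varepsilon_n\|x-y\|\to0$. Thus $\mathrm{lip}_0(K_\omega)=\{0\}$. For such $K$ the space $\mathrm{lip}_0(K_\omega)$ is SPU if and only if $\omega$ is steep, and the condition $\omega(t)/t\to\infty$ in the two theorems cannot be dropped.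
\end{example}

\begin{example}[The interval]\label{ex:interval}
Let $K=[0,1]$ with the usual metric and let $\omega$ be any gauge. Then $\mathcal F(K_\omega)$ has the MAP. For $n\ge1$, $x\in K$ and $u\in[0,1)$ let $\xi_x(u)=\lfloor nx+u\rfloor/n$. If $nx=i+a$ with $i$ an integer and $0\le a<1$, then $\xi_x$ equals $i/n$ on a set of measure $1-a$ and $(i+1)/n$ on a set of measure $a$. So $\int_0^1\xi_x\,du=x$, and $S_nf(x)=\int_0^1f(\xi_x(u))\,du$ is the piecewise linear interpolant of $f$. For $x\le y$ we have $\xi_x\le\xi_y$, and Jensen's inequality gives, for $\|f\|_\omega\le1$,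
\[
|S_nf(y)-S_nf(x)|\le\int_0^1\omega(\xi_y-\xi_x)\,du\le\omega\Big(\int_0^1(\xi_y-\xi_x)\,du\Big)=\omega(y-x).
\]
Put $T_n\delta(x)=(1-a)\,\delta(i/n)+a\,\delta((i+1)/n)$ (with no second term if $a=0$) and extend linearly. Since $\langle f,T_nm\rangle=\langle S_nf,m\rangle$ on $\operatorname{span}\delta(K)$, the map $T_n$ is well defined and extends to a finite-rank operator of norm at most $1$, with $\|T_n\delta(x)-\delta(x)\|_\omega\le\omega(1/n)$. Contractions that converge to the identity on a dense subspace converge to it uniformly on compact sets.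
\end{example}

When $\omega$ is steep, $\mathrm{Lip}_0(K_\omega)$ can be much larger than $\mathrm{Lip}_0(K,d)$. The smaller space still determines the elements of $\mathcal F(K_\omega)$.

\begin{lemma}\label{lem:density}
Let $(K,d)$ be compact and let $\omega$ be a gauge. If $w\in\mathcal F(K_\omega)$ and $\langle f,w\rangle=0$ for all $f\in\mathrm{Lip}_0(K,d)$, then $w=0$.
\end{lemma}

\begin{proof}
Let $f\in\mathrm{Lip}_0(K_\omega)$ with $\|f\|_\omega\le1$. The function $\omega_n(t)=\min\{\omega(t),nt\}$ is a gauge. Put
\[
f_n(x)=\inf_{y\in K}\big(f(y)+\omega_n(d(x,y))\big).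
\]
As a finite infimum of functions that are $1$-Lipschitz for the metric $\omega_n\circ d$, the function $f_n$ is $1$-Lipschitz for $\omega_n\circ d$; hence it is $1$-Lipschitz for $\omega\circ d$ and $n$-Lipschitz for $d$. Taking $y=x$ gives $f_n\le f$, and $f(y)\ge f(x)-\omega(d(x,y))$ gives $f_n\ge f-\sup_t(\omega(t)-\omega_n(t))$. This supremum tends to $0$: given $\varepsilon>0$, for $n\ge\omega(\varepsilon)/\varepsilon$ we have $\omega_n=\omega$ on $[\varepsilon,\infty)$ by Lemma \ref{lem:gauge}(a), and $\omega-\omega_n\le\omega(\varepsilon)$ on $[0,\varepsilon]$. So the functions $f_n-f_n(0)\in\mathrm{Lip}_0(K,d)$ lie in the unit ball of $\mathrm{Lip}_0(K_\omega)$ and converge to $f$ pointwise. A bounded sequence of functionals that converges on $\delta(K)$ converges on its closed span, so $\langle f,w\rangle=\lim_n\langle f_n-f_n(0),w\rangle=0$.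
\end{proof}

\section{The trace criterion}\label{sec:trace}

\begin{theorem}[Grothendieck; see {\cite[Theorem 1.e.4]{LT}}]\label{thm:G}
A Banach space $Y$ fails the AP if and only if there are $y_n\in Y$ and $y_n^*\in Y^*$ with
\[
\sum_n\|y_n^*\|\,\|y_n\|<\infty,\qquad\sum_ny_n^*(y)\,y_n=0\ \ (y\in Y),\qquad\sum_ny_n^*(y_n)\ne0 .
\]
\end{theorem}

In finite dimension the trace of an operator does not depend on how it is written as a sum of rank-one operators; the theorem says that the AP is the persistence of this fact for absolutely summable series. The ``if'' direction, the only one needed for Theorem \ref{thm:convex}, is short. Discard the terms with $y_n=0$ and consider $\Lambda(T)=\sum_ny_n^*(Ty_n)$. For a rank-one operator $Ty=a(y)\,y_0$ we get $\Lambda(T)=a\big(\sum_ny_n^*(y_0)y_n\big)=0$, so $\Lambda$ vanishes on finite-rank operators, while $\Lambda(I)\ne0$. Choose $n_1<n_2<\cdots$ with $\sum_{n>n_j}\|y_n^*\|\|y_n\|\le2^{-j}$ and put $\lambda_n=1+\#\{j:n_j<n\}$. Then $\lambda_n\to\infty$ and $S=\sum_n\lambda_n\|y_n^*\|\|y_n\|<\infty$. The set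 $C=\{0\}\cup\{y_n/(\lambda_n\|y_n\|)\}_n$ is compact, and $|\Lambda(I)|=|\Lambda(T-I)|\le S\sup_{y\in C}\|Ty-y\|$ for every finite-rank $T$. So the identity cannot be approximated on $C$.

For free spaces it suffices to test the second condition on points, and the same series, read from the other side, applies to $\mathrm{lip}_0$.

\begin{lemma}\label{lem:witness}
Let $M$ be a compact metric space with base point, and let $f_i\in\mathrm{Lip}_0(M)$, $m_i\in\mathcal F(M)$ satisfy
\begin{enumerate}
\item[(W1)] $\sum_i\|f_i\|\,\|m_i\|<\infty$;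
\item[(W2)] $\sum_if_i(x)\,m_i=0$ for all $x$ in a dense subset of $M$;
\item[(W3)] $\sum_i\langle f_i,m_i\rangle\ne0$.
\end{enumerate}
Then $\mathcal F(M)$ fails the AP. If all $f_i$ belong to $\mathrm{lip}_0(M)$, then $\mathrm{lip}_0(M)$ fails the AP.
\end{lemma}

\begin{proof}
By (W1), $Tm=\sum_i\langle f_i,m\rangle m_i$ is a bounded operator on $\mathcal F(M)$. By (W2) it vanishes on $\delta(x)$ for a dense set of $x$; since $\delta$ is continuous and $\delta(M)$ has dense span, $T=0$. Theorem \ref{thm:G} applies. For $Y=\mathrm{lip}_0(M)$ take $y_i=f_i$ and let $y_i^*$ be the restriction of $m_i$ to $Y$, so $\|y_i^*\|\le\|m_i\|$. For $f\in Y$ and $x\in M$,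
\[
\Big(\sum_i\langle f,m_i\rangle f_i\Big)(x)=\Big\langle f,\sum_if_i(x)m_i\Big\rangle=\langle f,T\delta(x)\rangle=0,
\]
and $\sum_iy_i^*(y_i)\ne0$ by (W3). Theorem \ref{thm:G} applies again.
\end{proof}

We call a family $(f_i,m_i)$ with (W1)--(W3) a \emph{witness} over $M$.

\section{Proof of the transfer theorem}\label{sec:transfer}

Let $K,\rho,\theta$ be as in Theorem \ref{thm:transfer}. Theorem \ref{thm:G} gives a witness $(f_n,m_n)$ over $(K,d)$, and we want to read it over $K_\omega$. The functions $f_n$ cause no trouble, but a general element $m_n$ of $\mathcal F(K,d)$ has no meaning in $\mathcal F(K_\omega)$. The \emph{molecules} $\frac{\delta(x)-\delta(y)}{d(x,y)}$, $x\ne y$, do have a meaning there, and their norm in $\mathcal F(K_\omega)$ is $\omega(t)/t$ with $t=d(x,y)$. So we first break the $m_n$ into molecules.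

\subsection*{Step 1: a witness made of molecules}
Every $m\in\mathcal F(K,d)$ is a series $\sum_ia_iu_i$ of molecules $u_i$ with $\sum_i|a_i|\le2\|m\|_d$. Indeed, let $\Gamma$ be the absolutely convex hull of the molecules. Since $\|f\|_d=\sup_{u\in\Gamma}|\langle f,u\rangle|$, no functional separates a point of the unit ball from $\overline\Gamma$, so by the Hahn--Banach theorem $\overline\Gamma$ is the unit ball. For $\|m\|_d=1$ choose successively $w_p\in2^{1-p}\,\Gamma$ with $\|m-w_1-\dots-w_p\|_d\le2^{-p}$; the coefficients of all $w_p$ have absolute sum at most $\sum_p2^{1-p}=2$.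

Scale the witness so that $\sum_n\langle f_n,m_n\rangle=1$, write $m_n=\sum_ia_{n,i}u_{n,i}$ in this way, and enumerate the pairs $(a_{n,i}f_n,u_{n,i})$ as $(g_k,u_k)$, with $u_k=\frac{\delta(x_k)-\delta(y_k)}{d_k}$ and $d_k=d(x_k,y_k)>0$. Since $\sum_{n,i}|a_{n,i}|\|f_n\|_d\le2\sum_n\|f_n\|_d\|m_n\|_d$, the double series converge absolutely and can be rearranged:
\begin{equation}\label{eq:molecular}
\sum_k\|g_k\|_d<\infty,\qquad\sum_kg_k(x)u_k=0\ \text{ in }\mathcal F(K,d)\ \ (x\in K),\qquad\sum_k\frac{g_k(x_k)-g_k(y_k)}{d_k}=1 .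
\end{equation}

\subsection*{Step 2: the gauge}
If $\omega(t)\ge t$, condition (W1) over $K_\omega$ follows from $\sum_k\|g_k\|_d\,\omega(d_k)/d_k<\infty$. No fixed steep gauge can be expected to satisfy this. If for instance $\|g_k\|_d=k^{-2}$ and $d_k=2^{-k}$, then the series diverges for $\omega(t)/t=t^{\alpha-1}$, $\alpha<1$, and converges when $\omega(2^{-k})/2^{-k}$ grows like $\sqrt k$. We therefore imitate the weights $\lambda_n$ of Section \ref{sec:trace}, replacing the count $\#\{j:n_j<n\}$ by $\sum_j\min\{1,r_j/t\}$, which comes from the concave functions $\min\{t,r_j\}$.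

Choose $t_1>t_2>\dots\to0$ with $\rho(t)\ge j+2$ for $0<t\le t_j$. By dominated convergence, $\sum_k\|g_k\|_d\min\{1,r/d_k\}\to0$ as $r\to0^+$. So there are $r_j>0$ with
\begin{equation}\label{eq:rj}
r_j\le\theta\,2^{-j}t_j,\qquad\sum_k\|g_k\|_d\min\{1,r_j/d_k\}\le2^{-j}.
\end{equation}
Put
\[
\omega(t)=t+\sum_{j\ge1}\min\{t,r_j\},\qquad\text{so that}\qquad\frac{\omega(t)}t=1+\sum_{j\ge1}\min\{1,r_j/t\}\quad(t>0).
\]
The series converges uniformly since $\sum_jr_j<\infty$, so $\omega$ is concave, increasing and continuous, with $\omega(0)=0$ and $\omega(t)\ge t$. For $t\le\min\{r_1,\dots,r_p\}$ we have $\omega(t)/t\ge1+p$, so $\omega$ is a steep gauge. For the upper bound in \eqref{eq:envelope} there are two cases. If $t\ge t_1$, then $\omega(t)/t\le1+\theta\sum_j2^{-j}t_j/t\le1+\theta$. If $t_{p+1}\le t<t_p$, we bound the first $p$ terms by $1$ and the others by $r_j/t\le\theta2^{-j}t_j/t_{p+1}\le2^{-j}$, and get $\omega(t)/t\le p+2\le\rho(t)$. Lemma \ref{lem:steep} shows that $\mathrm{lip}_0(K_\omega)$ is SPU with $c=1$ and contains every $g_k$.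

\subsection*{Step 3: the witness survives}
Regard $u_k=(\delta(x_k)-\delta(y_k))/d_k$ as an element of $\mathcal F(K_\omega)$. Since $\omega\circ d\ge d$, we have $\|g_k\|_\omega\le\|g_k\|_d$, and \eqref{eq:rj} gives (W1):
\[
\sum_k\|g_k\|_\omega\|u_k\|_\omega\le\sum_k\|g_k\|_d+\sum_j\sum_k\|g_k\|_d\min\{1,r_j/d_k\}\le\sum_k\|g_k\|_d+1 .
\]
Condition (W3) is the last identity in \eqref{eq:molecular}, which does not involve the norms. For (W2), fix $x\in K$. The series $w_x=\sum_kg_k(x)u_k$ converges absolutely in $\mathcal F(K_\omega)$. We know only that it vanishes in $\mathcal F(K,d)$, which means that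
\[
\langle f,w_x\rangle=\sum_kg_k(x)\frac{f(x_k)-f(y_k)}{d_k}=0\qquad(f\in\mathrm{Lip}_0(K,d)).
\]
Lemma \ref{lem:density} gives $w_x=0$ in $\mathcal F(K_\omega)$. By Lemma \ref{lem:witness}, $\mathcal F(K_\omega)$ and $\mathrm{lip}_0(K_\omega)$ fail the AP. This proves Theorem \ref{thm:transfer}. \qed

\section{A subspace of $c_0$ built from characters}\label{sec:blocks}

To reach $\omega(t)=t^\alpha$ we need a witness with quantitative decay. We first construct one in a Banach space $X$. For a Banach space $Y$, an element $\sum_ia_i\otimes y_i$ of the algebraic tensor product $Y^*\otimes Y$ has an operator $y\mapsto\sum_ia_i(y)y_i$ and a trace $\sum_ia_i(y_i)$; both are well defined by bilinearity.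

The plan is the following. The space $X$ is spanned by finite-dimensional blocks $E_k$, $k\ge2$, with bases $(e^k_j)_{j\le N_k}$ and biorthogonal functionals $a^k_j$. The tensor
\[
\beta_k=\frac1{N_k}\sum_{j\le N_k}a_j^k\otimes e_j^k
\]
has trace $1$, and its operator is $N_k^{-1}P_k$, where $P_k$ is the projection onto $E_k$ that kills the other blocks. So $\beta_kx=0$ for large $k$ when $x$ lies in finitely many blocks. If each $\beta_{k+1}-\beta_k$ can be written as $\sum_if_i\otimes y_i$ with $\sum_i\|f_i\|\|y_i\|\le b_k$ and $\sum_kb_k<\infty$, then the telescoping series $\beta_2+\sum_k(\beta_{k+1}-\beta_k)$ satisfies the conditions of Theorem \ref{thm:G}. This requires the blocks to be far from independent: the linear form $f\otimes y\mapsto f(P_ky)$ takes the value $-1$ at $\beta_{k+1}-\beta_k$, so $1\le\|P_k\|\,b_k$. Vectors of norm one in $E_k$ must be almost canceled by vectors from other blocks. We achieve this by letting $E_k$ and $E_{k+1}$ share a set of coordinates $G_k$ from which the functionals of \emph{both} blocks can be computed.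

\subsection{Splitting the characters}

Let $G_k=\mathbb Z_2^k$, $k\ge1$. Its $2^k$ characters are the functions $w_y(h)=(-1)^{y\cdot h}$, $y\in G_k$. They satisfy $w_y(g)w_y(h)=w_y(g+h)$, they are orthonormal for the uniform probability on $G_k$, and $\sum_yw_y(h)=0$ for $h\ne0$. The characters of $G_k$ will be divided between $E_k$ and $E_{k+1}$, so we need $N_k+N_{k+1}=2^k$. The numbers $N_k=(2^k-(-1)^k)/3$, that is $1,1,3,5,11,\dots$, satisfy
\[
N_k+N_{k+1}=2^k,\qquad N_k\le N_{k+1},\qquad N_k\ge2^k/4 ;
\]
the last inequality holds for $k=1$, and for $k\ge2$ it follows from $(2^k-1)/3\ge2^k/4$.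

We use Hoeffding's inequality \cite[Theorems 2 and 4]{Hoeffding}: if $Y_1,\dots,Y_N$ are independent mean-zero variables with values in $[-1,1]$, or a sample without replacement from a finite population of numbers in $[-1,1]$ with mean zero, then $\mathbb P(|Y_1+\dots+Y_N|\ge t)\le2e^{-t^2/(2N)}$. For $t=2\sqrt{kN}$ the bound is $2e^{-2k}$.

\begin{lemma}\label{lem:split}
The characters of $G_k$ can be split as $\{\sigma^k_j\}_{j\le N_k}\cup\{\tau^k_j\}_{j\le N_{k+1}}$ $(k\ge1)$, and signs $\varepsilon^k_j=\pm1$ $(k\ge2,\ j\le N_k)$ can be chosen, so that for all $k\ge2$: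
\begin{enumerate}
\item[(D1)] $\big|\sum_{j\le N_k}\sigma_j^k(h)\big|\le2\sqrt{kN_k}$ for all $h\in G_k\setminus\{0\}$;
\item[(D2)] $\big|\sum_{j\le N_k}\varepsilon^k_j\sigma_j^k(g)\tau_j^{k-1}(h)\big|\le2\sqrt{kN_k}$ for all $g\in G_k$, $h\in G_{k-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Take any splitting for $k=1$. For $k\ge2$ let $\{\sigma^k_j\}$ be a uniformly random $N_k$-element set of characters. For $h\ne0$ the numbers $\sigma^k_j(h)$ are a sample without replacement from the population $(w_y(h))_y$, which has mean zero. So (D1) fails for some $h$ with probability at most $2^k\cdot2e^{-2k}=2(2/e^2)^k<1$, and a good splitting exists. With all splittings fixed, take independent random signs $\varepsilon^k_j$. There are $2^{2k-1}$ pairs $(g,h)$, so (D2) fails with probability at most $2^{2k-1}\cdot2e^{-2k}=(4/e^2)^k<1$.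
\end{proof}

\subsection{The blocks}

Let $\Omega$ be the disjoint union of the $G_k$, $k\ge1$. It is countably infinite, so $c_0(\Omega)$ with the sup norm $\|\cdot\|$ is isometric to $c_0$. For $k\ge2$ and $j\le N_k$ let $e^k_j\in c_0(\Omega)$ equal $\tau^{k-1}_j$ on $G_{k-1}$, $\varepsilon^k_j\sigma^k_j$ on $G_k$, and $0$ elsewhere. Two consecutive levels overlap only on $G_k$, where they use complementary sets of characters:
\[
\begin{array}{c|ccc}
 & G_{k-1} & G_k & G_{k+1}\\ \hline
e^k_j & \tau^{k-1}_j & \varepsilon^k_j\sigma^k_j & 0\\[2pt]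
e^{k+1}_j & 0 & \tau^k_j & \varepsilon^{k+1}_j\sigma^{k+1}_j
\end{array}
\]
Let $E_k=\operatorname{span}\{e^k_j\}_{j\le N_k}$, let $X_0$ be the linear span of all $E_k$, and let $X=\overline{X_0}$. Define functionals of norm at most $1$ on $c_0(\Omega)$ by
\[
a_j^k(x)=2^{-k}\sum_{h\in G_k}\varepsilon_j^k\sigma_j^k(h)\,x(h),\qquad\tilde a_j^k(x)=2^{-(k-1)}\sum_{h\in G_{k-1}}\tau_j^{k-1}(h)\,x(h).
\]
The functional $a^k_j$ reads only $G_k$, where the nonzero basis vectors are the $e^k_i=\varepsilon^k_i\sigma^k_i$ and the $e^{k+1}_i=\tau^k_i$; orthonormality gives $a^k_j(e^l_i)=\delta_{kl}\delta_{ij}$. The functional $\tilde a^k_j$ reads only $G_{k-1}$, where the nonzero basis vectors are the $e^k_i=\tau^{k-1}_i$ and, if $k\ge3$, the $e^{k-1}_i=\varepsilon^{k-1}_i\sigma^{k-1}_i$; again $\tilde a^k_j(e^l_i)=\delta_{kl}\delta_{ij}$. Hence the $e^k_j$ are linearly independent, and $a^k_j=\tilde a^k_j$ on $X$. From now on these functionals are restricted to $X$.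

Let $\mathrm{ev}_h(x)=x(h)$ for $h\in\Omega$, $x\in X$. Inserting the formula for $a^k_j$ in $\beta_k$ and the formula for $\tilde a^{k+1}_j$ in $\beta_{k+1}$ expresses both through the coordinates in $G_k$:
\[
\beta_k=2^{-k}\sum_{g\in G_k}\mathrm{ev}_g\otimes\frac1{N_k}\sum_j\varepsilon^k_j\sigma^k_j(g)e^k_j,\qquad
\beta_{k+1}=2^{-k}\sum_{g\in G_k}\mathrm{ev}_g\otimes\frac1{N_{k+1}}\sum_j\tau^k_j(g)e^{k+1}_j .
\]
Therefore, in $X^*\otimes X_0$,
\begin{equation}\label{eq:telescope}
\beta_{k+1}-\beta_k=2^{-k}\sum_{g\in G_k}\mathrm{ev}_g\otimes\varphi^k_g,\qquad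
\varphi^k_g=\frac1{N_{k+1}}\sum_j\tau^k_j(g)e^{k+1}_j-\frac1{N_k}\sum_j\varepsilon^k_j\sigma^k_j(g)e^k_j .
\end{equation}
Each of the two averages in $\varphi^k_g$ equals $1$ at the point $g$, where all its terms agree. These peaks cancel, and elsewhere (D1) and (D2) make the averages small.

\begin{lemma}\label{lem:phi}
For $k\ge2$ and $g\in G_k$, $\ \|\varphi^k_g\|\le b_k:=8\sqrt{k+1}\;2^{-k/2}$.
\end{lemma}

\begin{proof}
The vector $\varphi^k_g$ vanishes outside $G_{k-1}\cup G_k\cup G_{k+1}$. For $h\in G_k$,
\[
\varphi^k_g(h)=\frac1{N_{k+1}}\sum_j\tau^k_j(g+h)-\frac1{N_k}\sum_j\sigma^k_j(g+h).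
\]
For $h=g$ this is $1-1=0$. For $h\ne g$ we have $g+h\ne0$, so $\sum_j\tau^k_j(g+h)=-\sum_j\sigma^k_j(g+h)$, and (D1) bounds the modulus by $(N_{k+1}^{-1}+N_k^{-1})\,2\sqrt{kN_k}\le4\sqrt{k/N_k}$. For $h\in G_{k+1}$ the value is $N_{k+1}^{-1}\sum_j\varepsilon^{k+1}_j\sigma^{k+1}_j(h)\tau^k_j(g)$, of modulus at most $2\sqrt{(k+1)/N_{k+1}}$ by (D2) at level $k+1$. For $h\in G_{k-1}$ the value is $-N_k^{-1}\sum_j\varepsilon^k_j\sigma^k_j(g)\tau^{k-1}_j(h)$, of modulus at most $2\sqrt{k/N_k}$ by (D2) at level $k$. All three bounds are at most $4\sqrt{(k+1)/N_k}\le b_k$.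
\end{proof}

\begin{proposition}\label{prop:X}
The space $X$ fails the AP.
\end{proposition}

\begin{proof}
List the single term $a^2_1\otimes e^2_1$ of $\beta_2$, followed by the terms $2^{-k}\mathrm{ev}_g\otimes\varphi^k_g$ level by level. The products of norms have sum at most $1+\sum_kb_k<\infty$. By \eqref{eq:telescope} the partial sums over complete levels are the $\beta_k$. So the total trace is $\lim_k1=1$, and the sum operator, which is bounded, sends $x\in X_0$ to $\lim_k\beta_kx=0$ and hence vanishes on $X$. Theorem \ref{thm:G} applies.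
\end{proof}

\section{Lifting to the free space}\label{sec:lift}

Let $K\subset X$ be compact with $0\in K$, and let $\omega$ be a gauge. We want to carry the series of Proposition \ref{prop:X} to $\mathrm{Lip}_0(K_\omega)\otimes\mathcal F(K_\omega)$. The functionals can be restricted to $K$. For the vectors we need a map $U:X_0\to\mathcal F(K_\omega)$ that is linear, so that \eqref{eq:telescope} is preserved; that satisfies $\langle a|_K,U\varphi\rangle=a(\varphi)$ for $a\in X^*$, so that traces are preserved; and for which $\max_g\|U\varphi^k_g\|_\omega$ is summable. The map $\delta$ is not linear. The derivative $\varphi\mapsto f'(z)\varphi$ is linear in $\varphi$ and reproduces $a(\varphi)$ for $f=a$, but the functions in $\mathrm{Lip}_0(K_\omega)$ need not be differentiable. We average over a random point $z\in K$ and integrate by parts, so that the derivative falls on the density of $z$.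

\subsection{The one-dimensional model}

Let $X=\mathbb R$, $K=[-s,s]$, and let $z$ have density $q(v)=s^{-2}(s-|v|)$ on $K$. For smooth $f$ and $\varphi\in\mathbb R$, $\int f'\varphi\,q\,dv=\int f\,d\nu_\varphi$ with $\nu_\varphi=-\varphi q'\,dv=\varphi s^{-2}\operatorname{sign}(v)\,dv$. The right side makes sense for every continuous $f$:
\[
\langle f,U\varphi\rangle=\int f\,d\nu_\varphi=\frac\varphi{s^2}\int_0^s\big(f(v)-f(v-s)\big)\,dv .
\]
For $f(v)=v$ this equals $\varphi$, and it shows $\|U\varphi\|_\omega\le|\varphi|\,\omega(s)/s$. The factor $\omega(s)/s$ cannot be avoided by any lift: the function $f(v)=\frac{\omega(2s)}{2s}v$ has $\|f\|_\omega\le1$ by Lemma \ref{lem:gauge}(c), so $\|U\varphi\|_\omega\ge|\varphi|\,\omega(2s)/(2s)\ge\frac12|\varphi|\,\omega(s)/s$. For $\omega(t)=t$ the lift costs nothing. For a steep gauge the cost grows as $K$ becomes thin, and a compact set in infinite dimensions must be thin in most directions.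

In terms of the total variation $A=|\nu_\varphi|(K)=2|\varphi|/s$, the norm of $U\varphi$ is comparable to $A\,\omega(|\varphi|/A)=2|\varphi|\,\omega(s/2)/s$, since $\frac12\omega(s)\le\omega(s/2)\le\omega(s)$. Lemma \ref{lem:smooth} below shows that the upper bound $2A\,\omega(\|\varphi\|/A)$ holds in general. For $\omega(t)=t^\alpha$ it reads $2A^{1-\alpha}\|\varphi\|^\alpha$. As $\|\varphi^k_g\|$ decays exponentially in $k$, all $\alpha>0$ are covered once the total variations for $\varphi^k_g$ grow polynomially in $k$.

\subsection{Choice of the densities}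

The point $z$ will be a sum of independent random vectors $z_k\in E_k$ with $\|z_k\|\le2k^{-2}$, which makes $K$ compact. The component $\psi$ of $\varphi^k_g$ in $E_k$ has sup norm $1$. The direct analog of the model, the density $c\,(1-\|v\|/r)_+$ on $E_k$ with $r=2k^{-2}$, has $c\cdot\operatorname{vol}\{\|v\|\le r\}=N_k+1$, because $\int(1-\|v\|/r)_+\,dv=\operatorname{vol}\{\|v\|\le r\}\int_0^1(1-t)^{N_k}dt$. The resulting estimate for the total variation of its derivative along $\psi$ is $(N_k+1)/r$, of order $k^22^k$, and then $A^{1-\alpha}b_k^\alpha$ is summable only for $\alpha>2/3$. A Gaussian density avoids the dimensional loss. Its derivative along $\psi$ has total variation at most the \emph{Euclidean} norm of the coefficient vector of $\psi$, which is $N_k^{-1/2}$, while a Gaussian vector of $E_k$ has sup norm of order at most $\sqrt{kN_k}$ with probability above $\frac12$. The product of these two numbers is of order $\sqrt k$; together with the factor $k^2$ paid for compactness, this is the source of $k^{5/2}$ in \eqref{eq:star}.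

Identify $E_k$ with $\mathbb R^{N_k}$ through the basis $(e^k_j)_j$; write $|\cdot|_2$, $\langle\cdot,\cdot\rangle_2$ and $dv$ for the Euclidean norm, the inner product and Lebesgue measure, and $\gamma_k$ for the standard Gaussian density. For $k\ge2$ let
\[
R_k=2\sqrt{kN_k},\qquad V_k=\{v\in E_k:\|v\|\le2R_k\}.
\]
To obtain compact support we cut $\gamma_k$ off between the radii $R_k$ and $2R_k$. Let $\eta(t)=\min\{1,(2-t)_+\}$, $\chi_k(v)=\eta(\|v\|/R_k)$, and $q_k=c_k\gamma_k\chi_k$, where $c_k$ makes $q_k$ a probability density. The function $q_k$ is a product of bounded Lipschitz functions, hence Lipschitz, and it vanishes outside $V_k$. By Rademacher's theorem (a Lipschitz function on $\mathbb R^N$ is differentiable almost everywhere), $\partial_\psi q_k=\langle\nabla q_k,\psi\rangle_2$ is defined almost everywhere and depends linearly on $\psi\in E_k$.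

\begin{lemma}\label{lem:gauss}
For $k\ge2$ and $\psi\in E_k$, $\ \int_{E_k}|\partial_\psi q_k|\,dv\le2\big(|\psi|_2+\|\psi\|/R_k\big)$.
\end{lemma}

\begin{proof}
Let $v=\sum_j\xi_je^k_j$ with independent standard Gaussian $\xi_j$. For each of the $\frac32\,2^k$ points $h\in G_{k-1}\cup G_k$, the coordinate $v(h)=\sum_j\pm\xi_j$ is centered Gaussian with variance $N_k$, so $|v(h)|>R_k$ with probability at most $2e^{-R_k^2/(2N_k)}=2e^{-2k}$. Hence $\mathbb P(\|v\|>R_k)\le3(2/e^2)^k\le12e^{-4}<\frac12$. Since $\chi_k=1$ where $\|v\|\le R_k$, we get $\int\gamma_k\chi_k\,dv\ge\frac12$ and $c_k\le2$. Next, $\partial_\psi\gamma_k(v)=-\langle\psi,v\rangle_2\gamma_k(v)$, so $\int|\partial_\psi\gamma_k|\,dv\le(\int\langle\psi,v\rangle_2^2\gamma_k\,dv)^{1/2}=|\psi|_2$. Since $\eta$ is $1$-Lipschitz, $|\chi_k(v+t\psi)-\chi_k(v)|\le|t|\|\psi\|/R_k$, so $|\partial_\psi\chi_k|\le\|\psi\|/R_k$ almost everywhere. The product rule and $0\le\chi_k\le1$ finish the proof.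
\end{proof}

\subsection{The set $K$ and the measures $\nu_\varphi$}

Let $s_k=1/(k^2R_k)$, $V=\prod_{k\ge2}V_k$, and
\[
z(v)=\sum_{k\ge2}s_kv_k,\qquad K=z(V)=\Big\{\sum_{k\ge2}s_kv_k:\ v_k\in E_k,\ \|v_k\|\le2R_k\Big\}\subset X .
\]
Since $\|s_kv_k\|\le2k^{-2}$, the series converges uniformly on the compact metrizable space $V$, so $z$ is continuous and $K$ is compact. The set $K$ is convex because each $V_k$ is, it contains $0$, and $K\cap X_0$ is dense in $K$ because the partial sums of the series lie in $K\cap X_0$. This is the set of Theorem \ref{thm:convex}; it does not depend on $\omega$.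

Let $\mu_k=q_k\,dv$ on $V_k$, and let $\mathbb E$ denote expectation for the product probability $\bigotimes_k\mu_k$ on $V$. Every $\varphi\in X_0$ is uniquely a finite sum $\sum_k\varphi^{(k)}$ with $\varphi^{(k)}\in E_k$. Let $\nu_\varphi$ be the image under $z$ of the finite signed measure
\[
\sum_k\frac1{s_k}\,\big(-\partial_{\varphi^{(k)}}q_k\,dv_k\big)\otimes\bigotimes_{l\ne k}\mu_l
\]
on $V$. Then $\nu_\varphi$ is a finite signed Borel measure on $K$, linear in $\varphi$, and
\begin{equation}\label{eq:tv}
|\nu_\varphi|(K)\le\sum_k\frac1{s_k}\int_{E_k}|\partial_{\varphi^{(k)}}q_k|\,dv .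
\end{equation}
The next lemma is the integration by parts.

\begin{lemma}\label{lem:derivative}
Let $\varphi\in X_0$ and let $F:X\to\mathbb R$ be Borel and bounded on bounded sets. Then
\[
\int_KF\,d\nu_\varphi=\lim_{r\to0}\ \mathbb E\,\frac{F(z+r\varphi)-F(z)}r .
\]
\end{lemma}

\begin{proof}
Choose $p\ge2$ with $\varphi^{(k)}=0$ for $k>p$. Let $Y=E_2\times\dots\times E_p$ with Lebesgue measure $dy$, let $u=(\varphi^{(k)}/s_k)_{k\le p}\in Y$ and $Q(y)=\prod_{k\le p}q_k(y_k)$, and let $\mu'=\bigotimes_{k>p}\mu_k$ on $V'=\prod_{k>p}V_k$. The formula for $z$ makes sense on $Y\times V'$, and $z(y,v')+r\varphi=z(y+ru,v')$. Translating $y$ by $ru$ gives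
\[
\mathbb E\,\frac{F(z+r\varphi)-F(z)}r=\iint F(z(y,v'))\,\frac{Q(y-ru)-Q(y)}r\,dy\,d\mu'(v').
\]
The function $Q$ is Lipschitz with compact support. So for $0<|r|\le1$ the difference quotients are uniformly bounded and vanish outside a fixed compact set $Y_1\subset Y$, and $F\circ z$ is bounded on $Y_1\times V'$. For almost every $y$ each $q_k$ is differentiable at $y_k$, and the quotient tends to $-\sum_{k\le p}s_k^{-1}\partial_{\varphi^{(k)}}q_k(y_k)\prod_{l\le p,\,l\ne k}q_l(y_l)$. By dominated convergence the limit is $\int F\,d\nu_\varphi$.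
\end{proof}

Now let $\omega$ be a gauge and $K_\omega=(K,\omega(\|\cdot\|))$. For $\varphi\in X_0$ define $U\varphi\in\mathrm{Lip}_0(K_\omega)^*$ by $\langle f,U\varphi\rangle=\int_Kf\,d\nu_\varphi$. Then $U\varphi\in\mathcal F(K_\omega)$: if $K$ is partitioned into finitely many nonempty Borel sets $K_i\ni x_i$ of $\omega(\|\cdot\|)$-diameter at most $\varepsilon$, then $\|U\varphi-\sum_i\nu_\varphi(K_i)\delta(x_i)\|\le\varepsilon|\nu_\varphi|(K)$. The map $U:X_0\to\mathcal F(K_\omega)$ is linear. For $a\in X^*$ we have $a|_K\in\mathrm{Lip}_0(K_\omega)$ by Lemma \ref{lem:gauge}(c), and the difference quotient of $a$ in Lemma \ref{lem:derivative} is the constant $a(\varphi)$. Hence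
\begin{equation}\label{eq:lift}
\langle a|_K,U\varphi\rangle=a(\varphi)\qquad(a\in X^*,\ \varphi\in X_0).
\end{equation}

\subsection{The smoothing estimate}

There are two ways to bound $\int F\,d\nu_\varphi$. If $F$ is small, use the total variation of $\nu_\varphi$. If $F$ is Lipschitz along the direction $\varphi$, use Lemma \ref{lem:derivative}. A function with modulus of continuity $\omega$ is neither, but averaging along $\varphi$ splits it into a part of each kind. The shifted points $z+r\varphi$ may leave $K$, so we first extend the function by McShane's theorem: a real function $f$ that is $1$-Lipschitz on a subset $M_0$ of a metric space $(M,\varrho)$ has the $1$-Lipschitz extension $F(x)=\inf_{y\in M_0}(f(y)+\varrho(x,y))$.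

\begin{lemma}\label{lem:smooth}
If $\varphi\in X_0$, $A>0$ and $|\nu_\varphi|(K)\le A$, then $\|U\varphi\|_\omega\le2A\,\omega(\|\varphi\|/A)$.
\end{lemma}

\begin{proof}
Let $\|f\|_\omega\le1$ and extend $f$ to $F:X\to\mathbb R$ with $|F(x)-F(y)|\le\omega(\|x-y\|)$. For $\lambda>0$ let $F_\lambda(x)=\frac1\lambda\int_0^\lambda F(x+t\varphi)\,dt$; this function is continuous and bounded on bounded sets. Since $\omega$ is nondecreasing, $|F-F_\lambda|\le\omega(\lambda\|\varphi\|)$, so $|\int(F-F_\lambda)\,d\nu_\varphi|\le A\,\omega(\lambda\|\varphi\|)$. For $r\ne0$ we have $\lambda F_\lambda(x+r\varphi)=\int_r^{\lambda+r}F(x+t\varphi)\,dt$, and $\int_r^{\lambda+r}-\int_0^\lambda=\int_\lambda^{\lambda+r}-\int_0^r$. Therefore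
\[
\frac{F_\lambda(x+r\varphi)-F_\lambda(x)}r=\frac1{\lambda r}\int_0^r\big(F(x+(\lambda+t)\varphi)-F(x+t\varphi)\big)\,dt,
\]
which has modulus at most $\omega(\lambda\|\varphi\|)/\lambda$. By Lemma \ref{lem:derivative}, $|\int F_\lambda\,d\nu_\varphi|\le\omega(\lambda\|\varphi\|)/\lambda$. So $|\langle f,U\varphi\rangle|\le(A+\lambda^{-1})\,\omega(\lambda\|\varphi\|)$; take $\lambda=1/A$.
\end{proof}

\begin{proposition}\label{prop:estimate}
For every gauge $\omega$, $k\ge2$ and $g\in G_k$, $\ \|U\varphi^k_g\|_\omega\le24(k+1)^{5/2}\,\omega(2^{-k/2})$.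
\end{proposition}

\begin{proof}
By \eqref{eq:telescope}, $\varphi=\varphi^k_g$ has components only in $E_l$, $l\in\{k,k+1\}$, and all $N_l$ coefficients of $\varphi^{(l)}$ are $\pm1/N_l$. So $|\varphi^{(l)}|_2=N_l^{-1/2}$ and $\|\varphi^{(l)}\|\le1$. Since $1/R_l\le\frac12N_l^{-1/2}$, Lemma \ref{lem:gauss} bounds the level-$l$ term of \eqref{eq:tv} by
\[
s_l^{-1}\cdot3N_l^{-1/2}=3\,l^2\cdot2\sqrt{lN_l}\cdot N_l^{-1/2}=6\,l^{5/2}.
\]
Hence $|\nu_\varphi|(K)\le A_k:=12(k+1)^{5/2}$. By Lemma \ref{lem:phi}, $\|\varphi\|/A_k\le b_k/A_k=\frac23(k+1)^{-2}2^{-k/2}\le2^{-k/2}$. Lemma \ref{lem:smooth} and the monotonicity of $\omega$ give the bound.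
\end{proof}

The total variation is estimated level by level and ignores the cancellation between $\varphi^{(k)}$ and $\varphi^{(k+1)}$. The cancellation enters only through $\|\varphi\|\le b_k$, and it can be used because Lemma \ref{lem:derivative} differentiates along $\varphi$ itself, in both blocks at once.

\section{Proof of Theorem \ref{thm:convex}}\label{sec:end}

Let $K$ be the set of Section \ref{sec:lift} and let $\omega$ be as in the theorem. By \eqref{eq:star}, $\omega(2^{-k/2})\to0$; as $\omega$ is nondecreasing, $\omega(0^+)=0$, so $\omega$ is a gauge. Let $D=\operatorname{diam}K>0$. By Lemma \ref{lem:gauge}(c), $\|a|_K\|_\omega\le\frac D{\omega(D)}\|a\|$ for $a\in X^*$.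

The bilinear map $(a,\varphi)\mapsto a|_K\otimes U\varphi$ defines a linear map from $X^*\otimes X_0$ to $\mathrm{Lip}_0(K_\omega)\otimes\mathcal F(K_\omega)$. It sends $\beta_k$ to $B_k=\frac1{N_k}\sum_ja^k_j|_K\otimes Ue^k_j$, and it turns \eqref{eq:telescope} into
\[
B_{k+1}-B_k=2^{-k}\sum_{g\in G_k}\mathrm{ev}_g|_K\otimes U\varphi^k_g .
\]
Let $(f_i,m_i)$ list the pair $(a^2_1|_K,Ue^2_1)$ followed by the pairs $(2^{-k}\mathrm{ev}_g|_K,U\varphi^k_g)$ level by level, so that the partial sums of $\sum_if_i\otimes m_i$ over complete levels are the $B_k$. We check that this is a witness over $K_\omega$.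

(W1) By Proposition \ref{prop:estimate}, the $2^k$ terms of level $k$ contribute at most $\frac{24D}{\omega(D)}(k+1)^{5/2}\omega(2^{-k/2})$ to $\sum_i\|f_i\|_\omega\|m_i\|_\omega$. Since $k+1\le\frac32k$ for $k\ge2$, the sum is finite by \eqref{eq:star}.

(W2) For $x\in K$, $\sum_if_i(x)m_i=\lim_k\frac1{N_k}\sum_ja^k_j(x)\,Ue^k_j$. If $x\in K\cap X_0$, then $a^k_j(x)=0$ for all large $k$, so the limit is $0$; and $K\cap X_0$ is dense in $K$.

(W3) By \eqref{eq:lift}, the trace of $B_k$ is $\frac1{N_k}\sum_ja^k_j(e^k_j)=1$, so $\sum_i\langle f_i,m_i\rangle=1$.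

By Lemma \ref{lem:witness}, $\mathcal F(K_\omega)$ fails the AP. If $\omega$ is steep, Lemma \ref{lem:steep} shows that $\mathrm{lip}_0(K_\omega)$ is SPU with $c=1$ and contains the $f_i$, which are Lipschitz for the norm; then $\mathrm{lip}_0(K_\omega)$ fails the AP by the second part of Lemma \ref{lem:witness}. Finally, $\omega(t)=t^\alpha$ with $0<\alpha<1$ is concave and increasing, $\omega(t)/t=t^{\alpha-1}\to\infty$, and $\sum_kk^{5/2}2^{-\alpha k/2}<\infty$. \qed

\begin{remark}
Condition \eqref{eq:star} is used only in (W1) and to obtain $\omega(0^+)=0$, and steepness is used only for the statements on $\mathrm{lip}_0$. Condition \eqref{eq:star} allows gauges much steeper than powers. Let $\beta>7/2$, and let $\omega(0)=0$, $\omega(t)=(\log(1/t))^{-\beta}$ for $0<t\le e^{-\beta-1}$, and $\omega$ constant on $[e^{-\beta-1},\infty)$. The derivative $\beta(\log(1/t))^{-\beta-1}/t$ is positive and decreasing on $(0,e^{-\beta-1})$, so $\omega$ is a gauge. It is steep, and $k^{5/2}\omega(2^{-k/2})$ is a constant multiple of $k^{5/2-\beta}$ for large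 $k$, so \eqref{eq:star} holds.
\end{remark}

\begin{thebibliography}{9}

\bibitem{GO} Godefroy and Ozawa, \emph{Free Banach spaces and the approximation properties}, Proc. Amer. Math. Soc. 142 (2014).

\bibitem{HLP} H\'ajek, Lancien and Perneck\'a, Bull. Belg. Math. Soc. Simon Stevin 23 (2016).

\bibitem{Hoeffding} Hoeffding, JASA 58 (1963).

\bibitem{LT} Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces I}.

\bibitem{Talk} \emph{The Schur and Radon-Nikod\'ym properties in Lipschitz-free spaces}, \texttt{http://santalo23.unizar.es/talks/aliaga.pdf}.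

\bibitem{Weaver} Weaver, \emph{Lipschitz Algebras}.

\end{thebibliography}
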